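# Beating ratio 2 in a FIFO buffer using only comparisons

## 1. FIFO buffers, comparison-based algorithms, competitive ratio

**Definition (FIFO model).** Time proceeds in discrete steps. A single buffer stores at most $B$ packets, where $B\ge 1$ is known to the algorithm. In each step an arbitrary number of packets arrive, and then at most one packet is transmitted. Every packet has a non-negative value. Arriving packets may be rejected, and stored packets may be dropped (preempted). Packets must be transmitted in the order in which they arrived. The goal is to maximize the total value of the transmitted packets.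

*Example.* Let $B=2$, and let packets of values $5,1,3$ arrive in this order in step 1, with nothing afterwards. We may accept $5$ and $1$, then drop $1$ to accept $3$, transmit $5$ in step 1 and $3$ in step 2, for a total of $8$. This is optimal, since at most two of the three packets can be in the buffer when the first transmission takes place. Transmitting $3$ before $5$ is not allowed.

**Definition (online, comparison-based).** An online algorithm decides without knowledge of future arrivals. It is comparison-based if its decisions depend only on the relative order of the packet values, and not on their numerical values.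

*Example.* The rule "reject $p$ if its value is less than half of the largest stored value" is not comparison-based: with a stored packet of value $4$, it treats an arriving $3$ and an arriving $1$ differently, although both are simply smaller than what is stored.

**Definition (competitive ratio).** Write $\mathrm{ALG}_B(\sigma)$ for the value transmitted by the algorithm on input $\sigma$, and $\mathrm{OPT}_B(\sigma)$ for the maximum value that an offline algorithm with the same buffer size can transmit. A deterministic online algorithm is $c$-competitive if $\mathrm{OPT}_B(\sigma)\le c\cdot\mathrm{ALG}_B(\sigma)$ for every $B$ and every $\sigma$. Its competitive ratio for a fixed buffer size $B$ is the smallest $c$ for which this holds for all $\sigma$ with that $B$.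

*Example.* An algorithm that transmits only the $5$ in the input above shows that its own $c$ must be at least $8/5$.

**Conventions.** Inputs are finite. After the last arrival, time continues until all buffers under consideration are empty, plus one further idle step. Arrivals within a step are processed one by one. Packets are totally ordered by value, with ties broken by arrival time (later is larger). "Smaller" and "smallest" refer to this order, so using them costs only comparisons. "Earliest" refers to the order in the buffer.

**Definition (Greedy).** When $p$ arrives: if the buffer holds fewer than $B$ packets, append $p$. Otherwise let $z$ be the smallest packet of buffer $\cup\{p\}$; if $z=p$ reject $p$, and if $z\ne p$ delete $z$ and append $p$. In each step transmit the first packet of the buffer, if any.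

*Example.* On $5,1,3$ with $B=2$, Greedy stores $5,1$, replaces $1$ by $3$, and transmits $5$ and then $3$.

## 2. Ratio below 2 for all buffer sizes, and what Greedy does

Greedy is comparison-based, and we shall see that its ratio tends to $2$ as $B$ grows. The question of this lecture is whether comparisons alone can do better: *do there exist a constant $c<2$, independent of $B$, and a deterministic comparison-based online algorithm for the FIFO model that is $c$-competitive on arbitrary inputs for all buffer sizes $B$?* It is stated as open in the paper at https://core.ac.uk/download/132201677.pdf (doi:10.1007/s00453-017-0393-2). The answer is yes.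

**Theorem 1.** There is a deterministic comparison-based online algorithm with $\mathrm{OPT}_B(\sigma)\le 1.995\cdot\mathrm{ALG}_B(\sigma)$ for every $B\ge 1$ and every $\sigma$.

We begin with small buffers.

*Buffer size 1.* Of the packets arriving in one step, any schedule stores at most one when the transmission takes place, so it transmits at most one packet per arrival step. Greedy transmits the largest packet of every arrival step. So Greedy is optimal: its ratio is $1$.

*Buffer size 2.* In step 1 a packet $a$ of value $0$ arrives and then $p_1$ of value $1$. In step 2 two packets $q_1,q_2$ of value $1$ arrive. Greedy stores $a,p_1$ and transmits $a$. In step 2 it stores $p_1,q_1$, and on the arrival of $q_2$ its buffer is full; it deletes $p_1$, the smallest by the tie rule. It transmits $q_1,q_2$, total $2$. The optimum ignores $a$, transmits $p_1$ in step 1, then $q_1,q_2$: total $3$.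

The same pattern works for every $B$.

**Proposition 3.** Greedy has competitive ratio exactly $2-\frac1B$ for buffer size $B$.

*Proof of the lower bound.* For $B=1$ it is trivial. For $B\ge2$: in step 1, $B-1$ packets of value $0$ arrive and then one of value $1$; in each of steps $2,\dots,B-1$ one packet of value $1$ arrives; in step $B$, $B$ packets of value $1$ arrive. In steps $1,\dots,B-1$ Greedy transmits only zeros, so it holds $B-1$ ones before step $B$. In step $B$ it can keep only $B$ ones, and it obtains $B$ in total. The optimum sends a one in each of the steps $1,\dots,B-1$ and then the $B$ ones of step $B$: total $2B-1$. The upper bound is proved in Section 6. $\square$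

The mechanism is visible: worthless packets at the front of Greedy's queue keep valuable ones waiting, and then the buffer overflows with valuable packets. One would like to drop the packets at the front. But a comparison-based algorithm cannot tell whether a smaller packet is worthless or almost as good as the rest. Consider the rule: whenever $p$ is admitted, delete the earliest stored packet smaller than $p$, if there is one. Let $B$ packets arrive in step 1 in increasing order, with values in $[1,1+\delta]$. Each arrival deletes its predecessor, so one packet survives and the algorithm obtains at most $1+\delta$, while $\mathrm{OPT}\ge B$. The ratio is at least $B/(1+\delta)$. Unlimited dropping is ruinous, so drops must be rationed, and each must be paid for. Section 4 gives such a rule. First we replace values by zeros and ones.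

## 3. Thresholds and the reference queue

**Step 1 (zeros and ones).** This step reduces arbitrary values to two kinds of packets, although the algorithm does not know which packet is of which kind.

Call a set $U$ of packets *up-closed* if, with each packet, it contains all larger ones. (For the values $5,1,3$ the up-closed sets are $\emptyset$, $\{5\}$, $\{5,3\}$, $\{5,3,1\}$.) Let $\mathrm{ALG}_U$ be the number of packets of $U$ that the algorithm transmits, and $\mathrm{OPT}_U$ the maximum number of packets of $U$ that a feasible schedule transmits. For $x>0$ the set $U_x=\{p:\mathrm{value}(p)\ge x\}$ is up-closed. Each value equals $\int_0^\infty \mathbf 1[\mathrm{value}(p)\ge x]\,dx$, so a schedule $X$ that transmits $X_{U_x}$ packets of $U_x$ has total value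
$$\int_0^\infty X_{U_x}\,dx\le\int_0^\infty \mathrm{OPT}_{U_x}\,dx,\qquad\text{and}\qquad \mathrm{ALG}_B(\sigma)=\int_0^\infty\mathrm{ALG}_{U_x}\,dx .$$
The run of a comparison-based algorithm does not depend on $U$. Hence if $\mathrm{OPT}_U\le c\,\mathrm{ALG}_U$ for every up-closed $U$, then $\mathrm{OPT}_B(\sigma)\le c\,\mathrm{ALG}_B(\sigma)$.

Fix $U$ from now on. Packets in $U$ are *1-packets*, the others *0-packets*. Every 0-packet is smaller than every 1-packet. We write $\mathrm{ALG}$, $\mathrm{OPT}$ for $\mathrm{ALG}_U$, $\mathrm{OPT}_U$.

**Step 2 (a concrete optimum).** This step replaces the unknown optimal schedule by an explicit queue that we can run next to the algorithm.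

The *reference queue* accepts an arriving 1-packet iff it holds fewer than $B$ packets, ignores 0-packets, and sends a 1-packet in each step if it is nonempty. Let $O$ be its content and $T_O$ the number it has sent. (On the size-2 input of Section 2 it sends $p_1,q_1,q_2$.) We claim that its final total equals $\mathrm{OPT}$. It is a feasible schedule, so its total is at most $\mathrm{OPT}$. Conversely take any feasible schedule $X$. Let $T_X$ be the number of 1-packets it has sent, and $x$ the number of arrived, unsent 1-packets that it will eventually send. These have to fit in its buffer, so $x\le B$. The inequalities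
$$T_O\ge T_X,\qquad T_O+O\ge T_X+x$$
hold at the start and are preserved:

* *Arrival of a 1-packet.* If $O<B$, then $O$ grows by 1 and $x$ by at most 1. If $O=B$, then $T_O+B\ge T_X+x$ holds after the arrival because $T_O\ge T_X$ and $x\le B$.
* *Transmission.* The sums $T_O+O$ and $T_X+x$ do not change. If $O>0$, then $T_O$ grows by 1 and $T_X$ by at most 1. If $O=0$ and $X$ sends a 1-packet, then $x\ge1$ beforehand, so $T_O=T_O+O\ge T_X+x\ge T_X+1$, and $T_O\ge T_X$ holds afterwards.

At the end $T_O\ge T_X$, so the reference queue is optimal.

## 4. Tokens and the algorithm PRUNE

The plan is to let $K$ admitted packets pay, by handing in tokens, for one deletion, and to aim the deletion at the earliest among the $Q$ smallest packets. If there are at least $Q$ zeros in the buffer, such a deletion hits a zero, whatever the threshold is.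

**Definition (PRUNE$(K,Q)$, with $Q\le B$).** Each buffered packet either carries a token or not. At any moment let $Y$ be the set of the $Q$ smallest packets in the buffer (the whole buffer if it has fewer than $Q$ packets), and let $f$ be the number of token-carrying packets outside $Y$.

* *Admission of an arriving packet $p$.* If the buffer holds fewer than $B$ packets, append $p$ with a token. Otherwise let $z$ be the smallest packet of buffer $\cup\{p\}$. If $z=p$, reject $p$. If $z\ne p$, delete $z$ and append $p$; $p$ gets a token iff $z$ had one.
* *Pruning*, immediately after each admission: if $f\ge K$, then, with $Y$ as it is at this moment, remove the tokens of the $K$ earliest token-carrying packets outside $Y$, and delete the earliest packet $y$ of $Y$.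
* *Transmission.* Transmit the first packet of the buffer, if any.

Greedy is PRUNE without pruning.

*Example.* Let $B=4$, $K=2$, $Q=1$ (toy parameters, too small for the theorem below), and take the bad input for Greedy. A prime marks a token. In step 1, zeros $a,b,c$ and a one $p_1$ arrive. After $c$ the buffer is $a'b'c'$, $Y=\{a\}$, $f=2$: prune. The tokens of $b,c$ are removed and $a$ is deleted. Then $p_1$ gives $b\,c\,p_1'$, with $Y=\{b\}$ and $f=1$. Transmit $b$. In step 2, $p_2$ gives $c\,p_1'p_2'$ with $f=2$: prune, leaving $p_1\,p_2$. Transmit $p_1$. In step 3, $p_3$ gives $p_2\,p_3'$ with $f=1$. Transmit $p_2$. In step 4, ones $q_1,\dots,q_4$ arrive: $p_3'q_1'q_2'$ has $Y=\{p_3\}$ and $f=2$, so $p_3$ is deleted, leaving $q_1\,q_2$; then $q_1\,q_2\,q_3'q_4'$ has $f=2$, so $q_1$ is deleted. The ones $q_2,q_3,q_4$ are transmitted. The total is $5$, against $4$ for Greedy and $7$ for the optimum. The first two prunes deleted zeros; the last two deleted valuable packets. The second kind is the price we must control.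

**Theorem 2.** Let $K\ge7$, $Q\ge1$ be integers with
$$(K+3)Q\le\tfrac{K-2}{K-1}B-K\tag{1}$$
and $\rho:=(1-\frac6K)Q-2>0$. Then $\mathrm{PRUNE}(K,Q)$ satisfies $\mathrm{OPT}_B(\sigma)\le(2-\varepsilon)\mathrm{ALG}_B(\sigma)$ for all $\sigma$, with $\varepsilon=\rho/(B+Q)$. In particular the ratio is at most $2-\frac1{70}$ for all $B\ge200$ (with $K=14$, $Q=\lfloor B/20\rfloor$), and a suitable $Q$ gives ratio at most $2-\frac{48}{1631}+o(1)<1.9706+o(1)$ as $B\to\infty$.

Condition (1) implies $Q\le B$, so the algorithm is defined. No claim is made that these constants are optimal for comparison-based algorithms. The algorithm of Theorem 1 is Greedy for $B\le199$ and $\mathrm{PRUNE}(14,\lfloor B/20\rfloor)$ for $B\ge200$.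

**Lemma 1.** $f\le K$ always, and $f\le K-1$ before every arrival and every transmission.

*Proof.* Initially $f=0$. Removing a packet never increases $f$: if it was in $Y$, the smallest outsider (if any) joins $Y$; if it was outside, $Y$ is unchanged. Inserting $p$ increases $f$ by at most 1: either $Y$ remains the whole buffer, or exactly one element of $Y\cup\{p\}$ ends up outside. An admission is a possible removal plus an insertion, so it raises $f$ by at most 1, from at most $K-1$ to at most $K$. If $f=K$, the prune removes all tokens outside $Y$; after the deletion of $y$, the packets outside $Y$ were outside before, so $f=0$. $\square$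

## 5. The balance $g=A-O$

*Events* are arrivals (including the admission decision), prunes and transmissions. *Moments* lie between events. Let $A$ be the number of 1-packets in the algorithm's buffer, $F$ the number of these that carry tokens, and $g:=A-O$.

**Step 3 (how $A$ and $F$ move).** This step lists everything that can happen to the 1-packets of the algorithm.

* An arriving 1-packet with $A<B$ is accepted and $A$ grows by 1: either the buffer is not full, or its smallest packet is a 0-packet, which is deleted. Call this an *A-increase*. $F$ grows by 0 or 1.
* If $A=B$ and a 1-packet arrives (a *1-overflow*), the buffer consists of $B$ 1-packets before and after, and $A,F$ are unchanged since tokens are inherited. Only in 1-overflows are 1-packets deleted at admissions. Arriving 0-packets never change $A$ or $F$: they are rejected, or appended to free space, or replace a smaller packet, which is then a 0-packet.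
* A *V-prune* is a prune that deletes a 1-packet $y\in Y$. All 0-packets are smaller than $y$, hence in $Y$. So the buffer holds at most $Q-1$ 0-packets, and all packets outside $Y$ are 1-packets. Therefore $A$ decreases by 1, and $F$ by at least $K$.
* A *0-prune* deletes a 0-packet. $A$ is unchanged, and $K$ tokens are removed outside $Y$.

Let $V$ be the number of V-prunes. $A$ starts and ends at $0$; it rises only at A-increases and falls only when the algorithm sends a 1-packet or at V-prunes. So there are $\mathrm{ALG}+V$ A-increases in total.

**Step 4 (the payment inequality).** This step says that a V-prune costs $K$ A-increases. Since $F\ge0$ grows only at A-increases, by at most 1, and each V-prune lowers it by at least $K$, over any time interval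
$$K\cdot\#\text{V-prunes}\le F(\text{start})+\#\text{A-increases}.\tag{2}$$

**Step 5 (how $g$ moves).** This step expresses $\mathrm{OPT}-\mathrm{ALG}$ through the balance $g$.

Let $N_{10}$ count the transmissions in which the reference queue sends and the algorithm sends no 1-packet, and $N_{01}$ the opposite ones. Split $N_{10}=N_{10}^++N_{10}^-$ according to $g\ge0$ or $g<0$ beforehand. Split the V-prunes into $V^+$ ($g>0$ beforehand) and $V^-$ ($g\le0$ beforehand). A *lossy event* is a 1-overflow with $O<B$: the reference queue gains a packet and the algorithm does not. Going through all events:

* arrival of a 1-packet with $A<B$, $O<B$: $g$ unchanged;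
* arrival of a 1-packet with $A<B$, $O=B$: $g$ rises by 1 but stays $\le0$;
* lossy event: $g$ goes from $g\ge1$ to $g-1\ge0$;
* arrival of a 1-packet with $A=O=B$: no change;
* V-prune: $g$ drops by 1;
* $N_{10}$-step: $g$ rises by 1;
* $N_{01}$-step: $O=0$, and $g=A\ge1$ drops by 1;
* all other events: $g$ unchanged.

Write $g^+=\max(g,0)$. At an $N_{10}^-$ step and at a $V^-$ prune $g^+$ stays $0$. Hence, over any interval,
$$\Delta g^+=N_{10}^+-N_{01}-\#\text{lossy}-V^+.\tag{3}$$
The quantity $\max(-g,0)$ starts at $0$, increases only at $V^-$ prunes (by 1), and decreases by 1 at each $N_{10}^-$ step. So $N_{10}^-\le V^-$ over the whole run, and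
$$\mathrm{OPT}-\mathrm{ALG}=N_{10}-N_{01}\le N_{10}^+-N_{01}+V^-.\tag{4}$$

*Example.* Greedy on the size-2 input of Section 2, with $U$ the ones. After step 1's arrivals $A=O=1$, $g=0$. The first transmission is an $N_{10}^+$ step, after which $A=1$, $O=0$, $g=1$. The arrival of $q_1$ gives $A=2$, $O=1$, $g=1$. The arrival of $q_2$ is a lossy event: $O=2$, $g=0$. From then on both send ones in two steps. So $N_{10}^+=1$, $N_{01}=0$ and $\mathrm{OPT}-\mathrm{ALG}=1$.

## 6. Epochs and a lower bound for $2\,\mathrm{ALG}-\mathrm{OPT}$

**Step 6 (cutting time).** This step separates the times at which the algorithm certainly does well from the rest.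

An *epoch* starts just before a lossy event not contained in an earlier epoch. It ends just before the first later transmission event in which the algorithm sends no 1-packet; this event exists because of the final idle step. Let there be $n$ epochs. *Inter-epoch* $i$, for $1\le i\le n$, is the interval between epoch $i-1$ (or the beginning) and epoch $i$; inter-epoch $n+1$ is the final interval. Inter-epochs contain no lossy events. In an epoch the algorithm sends a 1-packet in every transmission, so $N_{10}=0$ there. (In the example above $n=1$: the epoch runs from just before the arrival of $q_2$ to just before the idle step.) Notation: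

* $E_i$ is the number of transmissions and $e_i$ the number of V-prunes in epoch $i$;
* $s_i$ is the number of 1-packets sent by the algorithm and $v_i$ the number of V-prunes in inter-epoch $i$, and $V_i^+\le v_i$ counts those with $g>0$ beforehand;
* $\lambda_i$ is $N_{10}^+-N_{01}$ over inter-epoch $i$;
* $e=\sum_{i\le n}e_i$ and $v=\sum_{i\le n+1}v_i$, so $V=v+e$.

**Lemma 2.** $E_i\ge B-e_i$.

*Proof.* Consider the last 1-overflow in epoch $i$; one exists, since the epoch starts with a lossy event. Right after it the buffer consists of $B$ 1-packets. Afterwards, within the epoch, 1-packets leave only by transmission or V-prune. At the end of the epoch the buffer is empty or its front is a 0-packet, and that 0-packet arrived after the overflow. In both cases all $B$ packets are gone, since a remaining one would be ahead of that 0-packet. Hence $B\le E_i+e_i$. $\square$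

**Step 7 (slack variables).** This step names the amounts by which a cycle, meaning an inter-epoch and the epoch after it, is better than the worst case. Put
$$y_i:=E_i-B+e_i\ge0,\qquad G_i:=B+V_i^+-\lambda_i\qquad(i\le n).$$
By (3), with no lossy events, $\lambda_i=g^+_{\mathrm{end}}-g^+_{\mathrm{start}}+V_i^+\le B+V_i^+$, so $G_i\ge0$. Since $\mathrm{ALG}=\sum_{i\le n}(E_i+s_i)+s_{n+1}$,
$$\mathrm{ALG}=\sum_{i\le n}(B-e_i+y_i+s_i)+s_{n+1}.\tag{5}$$

**Step 8 (the master inequality).** This step turns (4) into a statement about slack. The final $g$ is $0$, so $\lambda_{n+1}\le V_{n+1}^+$ by (3). In (4), the epochs contribute at most $0$ to $N_{10}^+-N_{01}$ and at most $e$ to $V^-$. The inter-epochs contribute $\sum_{i\le n+1}\lambda_i$ to the former and $v-\sum_{i\le n+1}V_i^+$ to the latter. Hence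
$$\mathrm{OPT}-\mathrm{ALG}\le\sum_{i\le n+1}(\lambda_i-V_i^+)+v+e\le\sum_{i\le n}(B-G_i)+v+e .$$
Subtracting this from (5),
$$2\,\mathrm{ALG}-\mathrm{OPT}\ge\sum_{i\le n}(G_i+y_i+s_i)+s_{n+1}-v-2e.\tag{6}$$

**Step 9 (upper bound of Proposition 3).** This step shows what (3) to (5) say about Greedy. Everything above applies to Greedy, with $V=0$. Just before a lossy event $A=B$. After the preceding transmission (or initially) the buffer held at most $B-1$ packets. So a 1-packet arrived earlier in this step, hence $O\ge1$ and $g\le B-1$. By (3), $\lambda_i\le B-1$ for $i\le n$ and $\lambda_{n+1}\le0$; by Lemma 2, $E_i\ge B$. Therefore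
$$\mathrm{OPT}-\mathrm{ALG}\le n(B-1)\le\big(1-\tfrac1B\big)\mathrm{ALG}$$
for every up-closed $U$, and Step 1 gives the ratio $2-\frac1B$. Proposition 3 is proved.

In the example with $B=2$ we have $G_1=1$ and $y_1=s_1=0$: Greedy's slack per cycle can be as small as 1. For PRUNE we want two things from (6): that $G_i+s_i\ge Q$ in every cycle, with $Q$ a constant fraction of $B$, and that $v+2e$ is small compared with the slack.

The second point has a trap. Using (2) over the whole run gives $K V\le\mathrm{ALG}+V$, so $V\le\mathrm{ALG}/(K-1)$, and all we know about the loss in (6) is $v+2e\le 2\,\mathrm{ALG}/(K-1)$. The gain we aim for is $nQ$, and (1) forces $Q\le B/(K+3)<2B/(K-1)$. If $n\ge1$ and $\mathrm{ALG}\ge nB$, then $nQ-2\,\mathrm{ALG}/(K-1)$ is negative, so this count does not suffice. What rescues it is that in a cycle with little slack nearly $B$ of the A-increases happen while many zeros are in the buffer, and during that time no V-prune is possible. The next section finds this period; Section 8 uses it.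

## 7. A cycle with little slack forces pruning of zeros

The idea of this section is as follows. Suppose cycle $i$ has little slack. Then $g$ has to climb to almost $B$, through steps in which the algorithm sends zeros. Look at the last such zero, $z^*$. While it waits, almost $B$ ones must be stacked up behind it. They bring tokens, tokens trigger prunes, and the prunes hit zeros ahead of $z^*$. But zeros that are pruned are not sent, so $g$ cannot have climbed that far.

**Step 10 (the last wasted zero).** This step sets up the notation. Fix $i\le n$ with $\lambda_i>0$, and let $t_0$ be the start of inter-epoch $i$. There is an $N_{10}^+$ step in inter-epoch $i$. Let $t^*$ be the moment just before the last one. In every $N_{10}^+$ step $g\ge0$ and $O>0$ beforehand, so $A>0$; the buffer is nonempty and the algorithm sends a 0-packet. Let $z^*$ be the 0-packet sent right after $t^*$. If $z^*$ is in the buffer at $t_0$, let $t=t_0$. Otherwise let $t$ be the moment right after the admission of $z^*$ (before pruning); we refer to this case as $t>t_0$.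

On $[t,t^*]$ the 0-packet $z^*$ is in the buffer, so $A<B$ before each event there, and there are no 1-overflows. For $\tau\in[t,t^*]$ let $Z(\tau)$ be the number of 0-packets ahead of $z^*$, including $z^*$, and $\beta(\tau)$ the number of 0-packets behind $z^*$. After $z^*$ is sent put $Z=0$. Then:

* $A+Z+\beta\le B$ on $[t,t^*]$;
* $Z$ is non-increasing and drops by at most 1 per event, since packets join only at the back, each event removes at most one packet, and $Z(t^*)=1$;
* every packet transmitted from $\tau$ up to and including $z^*$ is, at $\tau$, ahead of $z^*$ or equal to it;
* if $t>t_0$, nothing is behind $z^*$ at $t$.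

Let $d$ and $o$ be the numbers of 0-packets counted in $Z(t)$ that get pruned, respectively deleted at admissions, before $z^*$ is sent.

**Step 11 (zeros that cannot be wasted count as slack).** This step shows
$$G_i\ge\beta(\tau)\ \text{ for all }\tau\in[t,t^*],\qquad G_i\ge\beta(t)+d+o.\tag{7}$$
By (3), $N_{10}^+-N_{01}$ on $[t_0,\tau]$ is at most $g(\tau)^++V_i^+\le A(\tau)+V_i^+$. The remaining $N_{10}^+$ steps of the inter-epoch send 0-packets counted in $Z(\tau)$, because the last of them sends $z^*$. So
$$\lambda_i\le A(\tau)+V_i^++Z(\tau)\le B-\beta(\tau)+V_i^+ ,$$
which is the first claim. For $\tau=t$ the number of remaining $N_{10}^+$ steps is at most $Z(t)-d-o$, and the same computation gives the second claim.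

**Step 12 (few ones at time $t$).** This step shows that the ones present at $t$ are also paid by slack, so that a large stock of ones must be built up after $t$:
$$A(t)\le G_i+s_i+v_i.\tag{8}$$
If $t=t_0$, all $N_{10}^+$ steps send 0-packets counted in $Z(t_0)$, so $\lambda_i\le Z(t_0)\le B-A(t_0)$ and $G_i\ge B-\lambda_i\ge A(t_0)$. If $t>t_0$, all $A(t)$ 1-packets are ahead of $z^*$ and leave before $z^*$ is sent. There are no 1-overflows, so they leave by transmission or V-prune, and $A(t)\le s_i+v_i$.

**Step 13 (the window).** This step singles out a period in which V-prunes are impossible. If $Z(t)\ge Q$, let $t'\in[t,t^*]$ be the moment just before the event that brings $Z$ below $Q$. This event exists and is at the latest the sending of $z^*$. Since $Z$ drops by at most 1 per event, $Z(t')=Q$. Call $[t,t']$ the *window* of cycle $i$ and let $I_i$ be the number of A-increases in it. If $Z(t)<Q$ there is no window; put $t'=t$ and $I_i=0$. If $\lambda_i\le0$ there is also no window and $I_i=0$.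

At all moments of a window there are at least $Q$ 0-packets in the buffer, so $Y$ consists of $Q$ 0-packets. Hence there is no V-prune in a window, all 1-packets are outside $Y$, and by Lemma 1
$$F(t')\le f(t')\le K.\tag{9}$$

*Example.* With $B=2$, $Q=1$ and $K\ge2$ we have $f\le1<K$ always, so PRUNE acts as Greedy. On the size-2 input, $z^*=a$, $t$ is right after the admission of $a$, $Z(t)=1=Q$, and $t'$ is just before $a$ is sent. The window contains one A-increase, that of $p_1$, so $I_1=1$; and $F(t')=1$.

**Step 14 (many A-increases in the window).** This step shows that small slack forces nearly $B$ A-increases into the window: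
$$I_i\ge B-2G_i-s_i-v_i-Q.\tag{10}$$
By (3), $g^+$ at the end of inter-epoch $i$ is at least $\lambda_i-V_i^+=B-G_i$. After the transmission of $z^*$ there are no more $N_{10}^+$ steps in the inter-epoch, and $g^+$ rises only at such steps. So this final value is at most $g(t')^+$ plus the number of $N_{10}^+$ steps from $t'$ through the sending of $z^*$, and these steps send zeros counted in $Z(t')$. As $Z(t')\le Q$ in all cases,
$$B-G_i\le A(t')+Z(t')\le A(t)+I_i+Q\le G_i+s_i+v_i+I_i+Q,$$
where the last step is (8).

**Step 15 (few A-increases in the window).** This step is the core: tokens brought by the A-increases must be used up, and the prunes that use them up create slack. We show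
$$G_i\ge Q\quad\text{or}\quad I_i\le K+KG_i.\tag{11}$$
Suppose $G_i<Q$. If there is no window, $I_i=0$; so assume there is one.

*Where the prunes hit.* By (7), $\beta<Q$ throughout $[t,t^*]$. At each prune in the window, $Y$ consists of $Q$ 0-packets, and not all of them are behind $z^*$. So the earliest packet of $Y$ is ahead of $z^*$ or equal to it; it is not $z^*$, because $z^*$ gets transmitted. The deleted packet was therefore counted in $Z(t)$. Thus the number $d'$ of prunes in the window satisfies $d'\le d$. Let $c_0$ and $c_1$ be the numbers of tokens that these prunes remove from 0-packets and from 1-packets outside $Y$, so $c_0+c_1=Kd'$.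

*A-increases without a token.* Let $u$ be the number of A-increases in the window whose packet gets no token. Each deletes a tokenless 0-packet at admission. We bound $u$ by following the number $J$ of tokenless 0-packets behind $z^*$. At the start, $J(t)\le\beta(t)$. In the window $J$ increases, by 1 each time, only

* when a token is removed from a 0-packet behind $z^*$, which happens at most $c_0$ times, or
* when an arriving 0-packet replaces a tokenless 0-packet ahead of $z^*$; each such replacement is one of the $o$ deletions.

Indeed, an arriving 0-packet that is appended to free space gets a token, and so does one that replaces a token-carrying packet. If it replaces a tokenless 0-packet behind $z^*$, then $J$ is unchanged. And $z^*$ itself is never deleted. On the other side, each tokenless A-increase either deletes a 0-packet ahead of $z^*$, which is another one of the $o$ deletions, or decreases $J$ by 1. Since $J\ge0$ at the end of the window,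
$$u\le\beta(t)+o+c_0 .$$

*A-increases with a token.* The $I_i-u$ 1-packets admitted with a token in the window are behind $z^*$. They are not transmitted before $z^*$, and the window contains no V-prunes and no 1-overflows, so they are still in the buffer at $t'$. They lose tokens only through prunes, at most $c_1$ in total. With (9),
$$K\ge F(t')\ge I_i-u-c_1\ge I_i-\beta(t)-o-c_0-c_1=I_i-\beta(t)-o-Kd'.$$
Hence $I_i\le K+K(\beta(t)+o+d)\le K+KG_i$, by (7).

**Step 16 (V-prunes of one inter-epoch).** This step bounds the stray term $v_i$ in (10). For every $i\le n$,
$$v_i\le\frac{B+s_i}{K-1}.\tag{12}$$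
The number of A-increases in inter-epoch $i$ is $A_{\mathrm{end}}-A_{\mathrm{start}}+s_i+v_i$. By (2) and $F_{\mathrm{start}}\le A_{\mathrm{start}}$, $Kv_i\le A_{\mathrm{end}}+s_i+v_i\le B+s_i+v_i$.

**Lemma 3.** Under (1), for all $i\le n$:
(a) $B+s_i-I_i\le2G_i+2s_i+v_i+Q$; (b) $G_i+s_i\ge Q$.

*Proof.* If $\lambda_i\le0$, then $G_i\ge B\ge Q$ and $I_i=0$, and both hold. Let $\lambda_i>0$. Then (a) is (10) with $s_i$ added. For (b), assume $G_i<Q$, as otherwise there is nothing to show. By (10) and (11), $B-2G_i-s_i-v_i-Q\le K+KG_i$, that is,
$$(K+2)G_i+s_i+v_i\ge B-Q-K.$$
Inserting (12),
$$(K+2)G_i+\tfrac{K}{K-1}s_i\ge\tfrac{K-2}{K-1}B-Q-K\ge(K+2)Q,$$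
where the last inequality is (1). As $\frac{K}{K-1}\le K+2$, we get $(K+2)(G_i+s_i)\ge(K+2)Q$. $\square$

## 8. Counting V-prunes outside the windows

**Step 17 (payment outside the windows).** This step repairs the count that failed at the end of Section 6. Window $i$ lies in inter-epoch $i$, so windows are disjoint; there are at most $n$ of them, and they contain no V-prunes. Apply (2) to each of the at most $n+1$ maximal segments outside the windows. The starting value of $F$ is $0$ for the first segment, and at most $K$ for each of the others by (9), since they start at the end $t'$ of a window. The total number of A-increases is $\mathrm{ALG}+v+e$, and $\sum_{i\le n}I_i$ of them lie in windows. Summing,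
$$K(v+e)\le Kn+(\mathrm{ALG}+v+e)-\sum_{i\le n}I_i .$$

**Step 18 (the bound for $v+2e$).** This step shows that the loss is at most $\frac2K$ times an expression that contains slack and $Q+K$ per cycle, but no $B$. Inserting (5), the terms $+e$ and $-\sum e_i$ cancel, and Lemma 3(a) bounds $B+s_i-I_i$:
$$K(v+e)\le v+\sum_{i\le n}\big(K+y_i+B+s_i-I_i\big)+s_{n+1}\le v+\sum_{i\le n}v_i+R,$$
$$R:=\sum_{i\le n}(y_i+2G_i+2s_i+Q+K)+s_{n+1}.$$
As $\sum_{i\le n}v_i\le v$, this gives $(K-2)v+Ke\le R$. Multiply by $\frac2K$ and use $2-\frac4K\ge1$:
$$v+2e\le\tfrac2K R.\tag{13}$$

## 9. Proofs of Theorems 2 and 1

**Step 19 (gain minus loss).** This step combines (6), (13) and Lemma 3(b) into the ratio of Theorem 2. Put $H_i:=G_i+s_i$. By (6) and (13),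
$$2\,\mathrm{ALG}-\mathrm{OPT}\ge\sum_{i\le n}\Big[(1-\tfrac4K)H_i-\tfrac{2Q}K-2+(1-\tfrac2K)y_i\Big]+(1-\tfrac2K)s_{n+1}.$$
Let $\varepsilon=\rho/(B+Q)$. Since $\rho<Q$, and $Q\le B/(K+3)$ by (1),
$$\varepsilon<\tfrac QB\le\tfrac1{K+3}\le\tfrac1{10}<1-\tfrac4K .$$
Now use $s_i\le H_i$, the positivity of $1-\frac4K-\varepsilon$, and $H_i\ge Q$ from Lemma 3(b):
$$(1-\tfrac4K)H_i-\tfrac{2Q}K-2-\varepsilon s_i\ge(1-\tfrac4K-\varepsilon)Q-\tfrac{2Q}K-2=\rho-\varepsilon Q=\varepsilon B,$$
the last equality because $\varepsilon(B+Q)=\rho$. Also $1-\frac2K\ge\varepsilon$. Hence, with (5),
$$2\,\mathrm{ALG}-\mathrm{OPT}\ge\varepsilon\Big[\sum_{i\le n}(B+s_i+y_i)+s_{n+1}\Big]\ge\varepsilon\,\mathrm{ALG}.$$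
So $\mathrm{OPT}_U\le(2-\varepsilon)\mathrm{ALG}_U$ for every up-closed $U$, and Step 1 gives the claim for arbitrary values.

**Step 20 (constants).** This step evaluates $\varepsilon$. Take $K=14$, $Q=\lfloor B/20\rfloor$, $B\ge200$. Condition (1) reads $17Q\le\frac{12}{13}B-14$. It holds because $17Q\le\frac{17}{20}B$ and $(\frac{12}{13}-\frac{17}{20})B=\frac{19}{260}B\ge14$ for $B\ge200$. Here $\rho=\frac47Q-2>0$, as $Q\ge10$. With $Q\ge\frac{B-19}{20}$ and $B+Q\le\frac{21}{20}B$,
$$\varepsilon\ge\Big(\tfrac{B-19}{35}-2\Big)\Big/\tfrac{21B}{20}=\frac{4(B-89)}{147B}\ge\frac{4\cdot111}{147\cdot200}>\frac1{70},$$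
where we used that $(B-89)/B$ increases with $B$.

For the limit, take $K=14$ and $Q=\lfloor(\frac{12}{13}B-14)/17\rfloor$, the largest value that (1) allows. Then $Q/B\to\frac{12}{221}$ and
$$\varepsilon\to\frac47\cdot\frac{12/221}{1+12/221}=\frac47\cdot\frac{12}{233}=\frac{48}{1631}>0.0294\qquad(B\to\infty),$$
and $2-\frac{48}{1631}<1.9706$. This proves Theorem 2. $\square$

**Step 21 (all buffer sizes).** This step covers small $B$ and finishes Theorem 1. For $B\le199$, Greedy has ratio at most $2-\frac1B\le2-\frac1{199}$ by Proposition 3. For $B\ge200$, $\mathrm{PRUNE}(14,\lfloor B/20\rfloor)$ has ratio at most $2-\frac1{70}$ by Theorem 2. Both algorithms are deterministic, online and comparison-based, and $B$ is known to the algorithm. So the combined algorithm is $c$-competitive with $c=2-\frac1{200}=1.995$, for all $B$ and all inputs. $\blacksquare$
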